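# Overlapping intervals in Halpern and Shoham's logic over discrete linear orders

## 1. Intervals, Allen's relations, and the logic HS

Throughout, $\mathbb D=\langle D,<\rangle$ is a linear order.

**Definition 1 (intervals).** A (strict) interval of $\mathbb D$ is a pair $[x,y]$ with $x,y\in D$ and $x<y$. The set of all intervals is $\mathbb I(\mathbb D)$.

For example, the order $0<1<2$ has exactly three intervals, $[0,1]$, $[0,2]$ and $[1,2]$; the degenerate pair $[1,1]$ is not an interval.

**Definition 2 (Allen's relations).** Between intervals $[x,y]$ and $[x',y']$ there are six basic relations: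

- $R_A$ (meets): $y=x'$;
- $R_L$ (later): $y<x'$;
- $R_B$ (begins): $x=x'$ and $y'<y$;
- $R_E$ (ends, or finishes): $y=y'$ and $x<x'$;
- $R_D$ (during): $x<x'$ and $y'<y$;
- $R_O$ (overlaps): $x<x'<y<y'$.

Their converses are $R_{\bar X}=(R_X)^{-1}$, which gives 12 relations in all. In particular $R_{\bar B}$ (begun-by) means $x=x'$ and $y<y'$, $R_{\bar E}$ means $y=y'$ and $x'<x$, $R_{\bar D}$ means $x'<x$ and $y<y'$, and $R_{\bar O}$ means $x'<x<y'<y$.

Always read $[x,y]\,R_X\,[x',y']$ as "from $[x,y]$ one may move to $[x',y']$". In $\mathbb Z$, start at $[2,5]$. The $R_B$-successors are $[2,3]$ and $[2,4]$, the $R_E$-successors are $[3,5]$ and $[4,5]$, and the only $R_D$-successor is $[3,4]$. The $R_O$-successors are the $[x',y']$ with $x'\in\{3,4\}$ and $y'\geq 6$.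

The 12 relations are pairwise disjoint. Compare $x$ with $x'$ and $y$ with $y'$. The patterns $x=x'$ with $y\ne y'$ are $B,\bar B$; the patterns $y=y'$ with $x\neq x'$ are $E,\bar E$; the patterns where $x,x'$ and $y,y'$ compare in opposite directions are $D,\bar D$. If $x<x'$ and $y<y'$, the relation is $A$, $L$ or $O$ according to whether $x'=y$, $x'>y$ or $x'<y$. If $x'<x$ and $y'<y$, it is $\bar A$, $\bar L$ or $\bar O$ in the same way.

**Definition 3 (the logic HS).** The formulas of Halpern and Shoham's logic HS are
$$\varphi ::= p \mid \neg\varphi \mid \varphi\wedge\varphi \mid \langle X\rangle\varphi ,\qquad X\in\{A,\bar A,L,\bar L,B,\bar B,E,\bar E,D,\bar D,O,\bar O\},$$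
with $p$ a proposition letter. A model is $M=\langle\mathbb I(\mathbb D),V\rangle$, where the valuation $V$ says at which intervals each proposition letter is true. Boolean connectives are as usual, and
$$M,[x,y]\models\langle X\rangle\varphi\iff\text{there is }[x',y']\text{ with }[x,y]\,R_X\,[x',y']\text{ and }M,[x',y']\models\varphi .$$
The modal depth of a formula is the largest number of nested modal operators in it.

Example: on $0<1<2<3$ let $p$ be true only at $[1,3]$. Then $\langle O\rangle p$ is true only at $[0,2]$, and $\langle A\rangle p$ is true only at $[0,1]$. The formula $\langle E\rangle\langle\bar B\rangle p$ has depth 2.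

**Definition 4 (fragments, definability).** A fragment $F$ is given by a subset of the 12 operators; its formulas use only those operators. Let $\mathcal C$ be a class of linear orders. The operator $\langle X\rangle$ is definable in $F$ over $\mathcal C$ if there is an $F$-formula $\psi(p)$ such that $\langle X\rangle p\leftrightarrow\psi(p)$ holds at every interval of every model based on a member of $\mathcal C$.

Example: $\langle L\rangle p\equiv\langle A\rangle\langle A\rangle p$ over all linear orders. From $[x,y]$, two $A$-moves go to some $[y,z]$ and then to some $[z,u]$, and $y<z$; conversely, if $y<z<u$ then $[y,z]$ is an interval and leads to $[z,u]$. The example that matters today is the law, known from Halpern and Shoham,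
$$\langle O\rangle p\;\equiv\;\langle E\rangle\langle\bar B\rangle p\qquad\text{over all linear orders.}\tag{1}$$
An $E$-move goes from $[x,y]$ to $[x',y]$ with $x<x'<y$, and a $\bar B$-move then goes to $[x',y']$ with $y<y'$. Together they reach exactly the intervals with $x<x'<y<y'$.

**Definition 5 (discrete orders, convex subsets).** A linear order is discrete if every element that is not the greatest has an immediate successor and every element that is not the least has an immediate predecessor. $\mathsf{Dis}$ is the class of all discrete linear orders. A subset $C\subseteq D$ is convex if $x<u<y$ and $x,y\in C$ imply $u\in C$.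

All finite orders, $\mathbb N$ and $\mathbb Z$ are discrete; $\mathbb Q$ is not. Another discrete order is $\mathbb Q\times\mathbb Z$ ordered lexicographically: replace every rational by a copy of $\mathbb Z$. The neighbors of $(a,i)$ are $(a,i-1)$ and $(a,i+1)$. In $\mathbb Z$ the set $\{2,3,4\}$ is convex and $\{2,4\}$ is not.

## 2. Definability of $\langle O\rangle$: three theorems

By (1), every fragment containing $\langle E\rangle$ and $\langle\bar B\rangle$ defines $\langle O\rangle$, over every class of orders. Is there any other way to express "overlaps" when time is discrete? Discreteness helps the definer, since one can count points. The conjecture, whose source is given as https://github.com/Guio25/CS, is that (1) is nevertheless the only possible definition over discrete linear orders. It is true.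

**Theorem A.** For every fragment $F$ of HS not containing $\langle O\rangle$: $\langle O\rangle$ is definable in $F$ over $\mathsf{Dis}$ if and only if $F$ contains both $\langle E\rangle$ and $\langle\bar B\rangle$.

Let $F_1$ be the fragment with all operators except $\langle O\rangle,\langle E\rangle$, and $F_2$ the fragment with all operators except $\langle O\rangle,\langle\bar B\rangle$.

**Theorem B.** For every $n$ there is $N(n)$ such that, if $\mathbb D$ is any linear order with a convex subset of exactly $N(n)$ elements and $F\in\{F_1,F_2\}$, then there are a model on $\mathbb D$ and two intervals that satisfy the same $F$-formulas of modal depth $\le n$ but disagree on $\langle O\rangle p$. Hence the equivalence of Theorem A holds over every class $\mathcal C$ of linear orders that contains, for each $N$, an order with a convex subset of exactly $N$ elements (for example all finite orders, $\{\mathbb N\}$, $\{\mathbb Z\}$, $\mathsf{Dis}$, all linear orders).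

**Theorem C.** For $\mathcal C\subseteq\mathsf{Dis}$, the statement "for all $F\not\ni\langle O\rangle$: $\langle O\rangle$ is definable in $F$ over $\mathcal C$ iff $\langle E\rangle,\langle\bar B\rangle\in F$" holds if and only if there is no finite bound on the sizes of the members of $\mathcal C$.

Theorem A settles the conjecture on its own and does not use B or C.

**Reduction to two fragments.** The purpose is to replace "every fragment" by two. The "if" part is (1). For "only if": a fragment without $\langle O\rangle$ that lacks $\langle E\rangle$ is contained in $F_1$, and one that lacks $\langle\bar B\rangle$ is contained in $F_2$. A defining formula in a smaller fragment is also one in the larger fragment. So it suffices to show that neither $F_1$ nor $F_2$ defines $\langle O\rangle$. In all models below, proposition letters other than $p$ are false everywhere, and $\top$ abbreviates $p\vee\neg p$.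

## 3. Intervals with finitely many points inside

Start with tiny orders. An $R_O$-pair uses four points $x<x'<y<y'$, so over orders with at most three elements $\langle O\rangle p$ is simply false, and $p\wedge\neg p$ defines it. On $0<1<2<3$ the only $R_O$-pair is $[0,2]\,R_O\,[1,3]$. To express it without $E$ and $\bar B$, go from $[0,2]$ to its beginning $[0,1]$, then by "meets" to an interval starting at $1$, and insist that this one is long enough to stick out. Counting points makes this general.

Let
$$\lambda_{\ge1}=\top,\qquad \lambda_{\ge r+1}=\langle B\rangle\lambda_{\ge r},\qquad \lambda_{=r}=\lambda_{\ge r}\wedge\neg\lambda_{\ge r+1},$$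
$$\theta_k=\bigvee_{1\le i<k}\langle B\rangle\bigl(\lambda_{=i}\wedge\langle A\rangle(p\wedge\lambda_{\ge k-i+1})\bigr)\qquad(k\ge1),$$
an empty disjunction being read as $p\wedge\neg p$.

**Lemma 1.** Over every linear order: (a) $\lambda_{\ge r}$ holds at $[x,y]$ iff at least $r-1$ points lie strictly between $x$ and $y$; hence $\lambda_{=r}$ holds iff exactly $r-1$ do. (b) At every interval satisfying $\lambda_{=k}$, the formulas $\langle O\rangle p$ and $\theta_k$ have the same truth value.

*Proof.* (a) By induction on $r$; $r=1$ is clear. If $\langle B\rangle\lambda_{\ge r}$ holds at $[x,y]$, there is $y'$ with $x<y'<y$ and at least $r-1$ points between $x$ and $y'$; with $y'$ these are $r$ points between $x$ and $y$. Conversely, given $r$ points between $x$ and $y$, let $y'$ be the largest of them; the other $r-1$ lie between $x$ and $y'$.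

(b) Let exactly $k-1$ points lie between $x$ and $y$. The intervals $[x,x']$ with $x<x'<y$ are those where $x'$ is the $i$-th of these points for some $i$ with $1\le i<k$, and $\lambda_{=i}$ identifies $i$. Fix such an $x'$, so that $k-1-i$ points lie between $x'$ and $y$. If $y'>y$, then between $x'$ and $y'$ lie those $k-1-i$ points and also $y$, hence at least $k-i$ points. If $x'<y'\le y$, there are at most $k-1-i$. By (a), $\lambda_{\ge k-i+1}$ holds at $[x',y']$ iff $y'>y$. So $\theta_k$ holds iff there are $x<x'<y<y'$ with $p$ true at $[x',y']$. $\square$

For instance $\theta_2=\langle B\rangle(\lambda_{=1}\wedge\langle A\rangle(p\wedge\lambda_{\ge2}))$, which at $[0,2]$ in the four-point chain leads to $[0,1]$ and then to $[1,3]$.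

Lemma 1 also tells us where the most natural attack on the conjecture stops. To show non-definability one looks for a model and two intervals that satisfy exactly the same $F_1$-formulas (or $F_2$-formulas) but disagree on $\langle O\rangle p$, and one would first look in $\mathbb Z$, $\mathbb N$ or a finite order. There is no such pair in those orders. Both $F_1$ and $F_2$ contain $\langle A\rangle$ and $\langle B\rangle$. If $S,S'$ satisfy the same formulas of $\{\langle A\rangle,\langle B\rangle\}$ and $S$ has finitely many points inside, then $S$ satisfies some $\lambda_{=k}$, so $S'$ does too; they agree on $\theta_k$, hence by Lemma 1(b) on $\langle O\rangle p$.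

There are two ways out. One can use discrete orders in which some intervals contain infinitely many points; this gives Theorem A. Or one can stay in orders like $\mathbb Z$ and ask only for agreement up to modal depth $n$; this gives Theorem B.

## 4. Types of intervals

We need a criterion for two intervals to satisfy the same formulas of a fragment.

**Lemma 2.** Let $F$ be a fragment, and suppose every interval of a model is assigned a *type* such that

1. the type of an interval determines the truth value of $p$ there;
2. for each $X\in F$, the set of types of the $R_X$-successors of an interval depends only on the type of the interval.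

Then intervals of the same type satisfy the same $F$-formulas.

*Proof.* By induction on formulas, the truth of $\varphi$ at an interval depends only on its type. For $p$ this is (1), the other letters are false everywhere, and Boolean combinations are immediate. For $\langle X\rangle\varphi$: by the induction hypothesis, $\varphi$ is true or false at a type. The formula $\langle X\rangle\varphi$ holds at an interval iff the set of types of its $R_X$-successors contains a type at which $\varphi$ is true, and by (2) that set depends only on the type of the interval. $\square$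

Example: on $\mathbb Z$ with $p$ false everywhere and $F=\{A,\bar A,L,\bar L\}$, give all intervals one and the same type. Each interval has a successor for each of the four relations, so (2) holds, and all intervals satisfy the same $F$-formulas. With $\langle B\rangle$ added, this assignment fails: $[0,1]$ has no $R_B$-successor and $[0,2]$ has one.

## 5. Points with a reach: a model on $\mathbb Q\times\mathbb Z$

Here is the plan for Theorem A. Certain points $a$ will have a *reach* $f(a)>a$, and $p$ at $[a,b]$ will imply that $b$ lies within the reach of $a$. Then $\langle O\rangle p$ at $[x,y]$ says, roughly, that some $a$ strictly between $x$ and $y$ has a reach beyond $y$. To find this out with the law (1), one first moves the start to $a$ with $y$ fixed ($E$), and then moves the end past $y$ with $a$ fixed ($\bar B$). The fragment $F_1$ can do the second step but not the first; $F_2$ can do the first but not the second. The model is arranged so that every remaining move is blind to the difference.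

**Step 1: the order and the colors.** This step provides intervals with infinitely many points inside, and dense sets of points of each kind. Let $D=\mathbb Q\times\mathbb Z$, ordered lexicographically; it is discrete, without endpoints. The *place* of $(a,i)$ is $a$. For a rational $k/l$ in lowest terms with $l\ge1$, let $\nu$ be the exponent of $2$ in $l$; for example $\nu(3/8)=3$, $\nu(5/6)=1$, $\nu(7)=0$. Partition $\mathbb Q$ by $\nu\bmod5$ into
$$W\ (\text{residue }0),\qquad G_{0,0},\ G_{0,1},\ G_{1,0},\ G_{1,1}\ (\text{residues }1,2,3,4).$$
Each class is dense: for fixed $r\in\{0,\dots,4\}$ the numbers $k/(2^r3^s)$ with $k$ coprime to $6$ have $\nu=r$, and since consecutive integers coprime to $6$ differ by at most $4$, these numbers have gaps at most $4/(2^r3^s)$, which tends to $0$ as $s$ grows. Integers have $\nu=0$, so $\mathbb Z\subseteq W$. Put $G_s=G_{s,0}\cup G_{s,1}$ and $G=G_0\cup G_1$. Elements of $G_{s,r}$ have *parity* $r$. The color $\chi(a)\in\{W,G\}$ of $a\in\mathbb Q$ says which of the two sets contains it, and a point of $D$ has the color of its place.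

**Step 2: the reaches.** This step defines $f$ so that short and long reaches occur where we need them. Choose an irrational $f(a)>a$ for each $a\in G$.

- For $a\in G_1$: $f(a)\in(|a|+1,|a|+2)$ if $a<0$; $f(a)\in(\frac{1+a}2,1)$ if $0<a<1$; $f(a)\in(a+1,a+2)$ if $a>1$.
- Enumerate $G_0=\{g_1,g_2,\dots\}$. Let $f(g_n)\in(g_n,g_n+\frac1n)$, and moreover $f(g_n)<1$ if $g_n<1$.

Since $0,1\in W$, all cases are covered, and $\frac{1+a}2>a$ for $a<1$. So $G_1$ carries long reaches, except that nothing in $(0,1)$ reaches $1$, and $G_0$ carries short ones.

**Step 3: the valuation.** Let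
$$P=\{(a,b)\in G^2:\ a<b<f(a),\ a\text{ and }b\text{ have the same parity}\},$$
and let $p$ hold at $[(a,i),(b,j)]$ iff $(a,b)\in P$.

**Step 4: five properties.** These are all the facts about $f$ that the verification will use.

**(Q1)** *Every nonempty open interval $(c,d)$ of reals contains some $a\in G$ with $f(a)<d$.* Infinitely many $g_n$ lie in $(c,\frac{c+d}2)$, since $G_0$ is dense. Take one with $\frac1n<\frac{d-c}2$; then $f(g_n)<g_n+\frac1n<d$.

**(Q2)** *For all $b,c\in\mathbb Q$ and $r\in\{0,1\}$ there is $a\in G$ of parity $r$ with $a<c$ and $f(a)>b$.* Take $a\in G_{1,r}$ with $a<\min(c,0,-|b|)$. Then $f(a)>|a|+1>|b|\ge b$.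

**(Q3)** *For $b\in G$, $c<b$ and $r\in\{0,1\}$ there is $a\in G$ of parity $r$ with $c<a<b<f(a)$.* If $b<0$, take $a\in G_{1,r}\cap(c,b)$; then $f(a)>1>b$. If $0<b<1$, then $2b-1<b$; take $a\in G_{1,r}\cap(\max(c,0,2b-1),b)$; then $f(a)>\frac{1+a}2>b$. If $b>1$, take $a\in G_{1,r}\cap(\max(c,1,b-1),b)$; then $f(a)>a+1>b$.

**(Q4)** *If $a\in G\cap(0,1)$ then $f(a)<1$. Some $a\in G\cap(-1,0)$ has $f(a)>1$.* The first part is built into both clauses of Step 2. For the second, any $a\in G_1\cap(-1,0)$ will do.

**(Q5)** *For $a\in G$ and $a\le c<d\le f(a)$, the interval $(c,d)$ contains elements of $W$, elements $b\in G$ with $(a,b)\in P$, and elements $b\in G$ with $(a,b)\notin P$.* By density it contains elements of $W$ and elements of $G$ of both parities. All these lie between $a$ and $f(a)$, so those of the parity of $a$ are in relation $P$ to $a$, and the others are not.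

## 6. Two intervals that disagree on $\langle O\rangle p$, and why there is a parity

Let
$$I=[(-1,0),(1,0)],\qquad J=[(0,0),(1,0)].$$

*$I\models\langle O\rangle p$.* By (Q4) take $a\in G\cap(-1,0)$ with $f(a)>1$, and by (Q5) take $b\in(1,f(a))$ with $(a,b)\in P$. Then $(-1,0)<(a,0)<(1,0)<(b,0)$ and $p$ holds at $[(a,0),(b,0)]$.

*$J\not\models\langle O\rangle p$.* Suppose $(0,0)<x'<(1,0)<y'$ and $p$ holds at $[x',y']$. The place $a$ of $x'$ is in $G\cap[0,1]$, hence in $(0,1)$, because $0,1\in W$. The place $b$ of $y'$ satisfies $1\le b$, and $b<f(a)$ because $(a,b)\in P$. But $f(a)<1$ by (Q4), a contradiction.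

The parity may look like decoration. Without it, $p$ would hold at $[(a,i),(b,j)]$ iff $a,b\in G$ and $a<b<f(a)$, and then the $F_2$-formula
$$\langle E\rangle\bigl(\langle B\rangle p\wedge\neg\langle B\rangle(\neg p\wedge\langle D\rangle p\wedge\langle A\rangle p)\bigr)$$
would already separate $I$ from $J$. To check this, note three facts about that simplified model.

- An interval ending at a point of place $c$ satisfies $\langle A\rangle p$ iff $c\in G$.
- An interval with both ends at the same place has no $R_D$-successor satisfying $p$. One with places $a<c$ has such a successor: by (Q1) choose $a'\in G\cap(a,c)$ with $f(a')<c$, and then an end place in $G\cap(a',f(a'))$.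
- An interval from place $a$ to a place $b>a$ satisfies $\langle B\rangle p$ iff $a\in G$; an interval inside one place does not satisfy it.

At $I$, move by $E$ to $[(a,0),(1,0)]$ with $a\in G\cap(-1,0)$ and $f(a)>1$. It satisfies $\langle B\rangle p$. An $R_B$-successor of it that satisfies $\langle D\rangle p\wedge\langle A\rangle p$ ends at a place $c\in G$ with $a<c\leq 1<f(a)$, so it satisfies $p$. Hence $I$ satisfies the formula. At $J$, an $R_E$-successor satisfying $\langle B\rangle p$ starts at a place $a\in G$ with $0<a<1$. Then $f(a)<1$, and with $c\in G\cap(f(a),1)$ the interval $[d',(c,0)]$, where $d'$ is that start point, is an $R_B$-successor satisfying $\neg p\wedge\langle D\rangle p\wedge\langle A\rangle p$. So $J$ does not satisfy the formula. The trouble is that $B$-moves can see the first $G$-place at which $p$ fails. With the parity, $p$ both holds and fails densely below the reach, and $f(a)$ becomes invisible to $B$-moves.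

## 7. Successor types in the model, and the proof of Theorem A

**Step 5: the types.** The types record exactly what each fragment can see. An interval $[(a,i),(b,j)]$ with $a=b$ is called *finite*; its type is $\mathrm{fin}(\ell,\kappa)$, where $\ell=j-i\ge1$ and $\kappa=\chi(a)$. If $a<b$ the interval is *infinite*.

For $F_1$, the type of an infinite interval is $WW$ or $WG$ (the colors of $a,b$) if $a\in W$. If $a\in G$, call the interval *low* if $b<f(a)$ and *high* if $b>f(a)$; equality cannot happen, since $f(a)$ is irrational. The type is $GW_{\mathrm{low}}$ or $GW_{\mathrm{high}}$ if $b\in W$, and $GG_{\mathrm{high}}$, $GG_{\mathrm{low},P}$ or $GG_{\mathrm{low},\neg P}$ if $b\in G$, where $P$, $\neg P$ record whether $(a,b)\in P$.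

For $F_2$, the type of an infinite interval is one of $WW,WG,GW,GG_P,GG_{\neg P}$. Low and high are not recorded.

In both cases $p$ holds exactly at one type, $GG_{\mathrm{low},P}$ resp. $GG_P$, so condition (1) of Lemma 2 holds; and $I,J$ both have type $WW$. It remains to verify (2).

Write $\mathrm{Fin}(\kappa)=\{\mathrm{fin}(\ell,\kappa):\ell\ge1\}$, let $S(\kappa)$ be the set of infinite types whose first color is $\kappa$, $T(\kappa)$ the set of those whose second color is $\kappa$, and $\mathrm{Inf}=S(W)\cup S(G)=T(W)\cup T(G)$ the set of all infinite types. Explicitly $S(W)=\{WW,WG\}$ for both fragments, and: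

- for $F_1$: $S(G)=\{GW_{\mathrm{low}},GW_{\mathrm{high}},GG_{\mathrm{high}},GG_{\mathrm{low},P},GG_{\mathrm{low},\neg P}\}$, $T(W)=\{WW,GW_{\mathrm{low}},GW_{\mathrm{high}}\}$, $T(G)=\{WG,GG_{\mathrm{high}},GG_{\mathrm{low},P},GG_{\mathrm{low},\neg P}\}$;
- for $F_2$: $S(G)=\{GW,GG_P,GG_{\neg P}\}$, $T(W)=\{WW,GW\}$, $T(G)=\{WG,GG_P,GG_{\neg P}\}$.

**Step 6: what starts and what ends at a point.** Almost every successor set will be read off from the next two lemmas.

**Lemma 3.** The types of the intervals starting at a point of color $\kappa$ are exactly $\mathrm{Fin}(\kappa)\cup S(\kappa)$.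

*Proof.* No other type is possible. Let $a$ be the place of the point. Finite intervals of all lengths start there. If $\kappa=W$, there are end places $b>a$ of both colors, giving $WW,WG$. If $\kappa=G$, (Q5) in $(a,f(a))$ gives all low types (for $F_2$: all of $S(G)$), and end places of both colors beyond $f(a)$ give the high types. $\square$

**Lemma 4.** Let $e$ have place $b$ of color $\kappa$, and let $c\le b$ be rational. The types of the intervals $[d',e]$ with the place of $d'$ less than $c$ are exactly $T(\kappa)$. Consequently the types of the intervals ending at $e$ are exactly $\mathrm{Fin}(\kappa)\cup T(\kappa)$.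

*Proof.* All these intervals are infinite with second color $\kappa$. Start places in $W$ below $c$ give $W\kappa$. By (Q2) there are start places $a<c$ in $G$ of both parities with $f(a)>b$. For $F_1$ these give $GW_{\mathrm{low}}$ if $\kappa=W$, and both $GG_{\mathrm{low},P}$ (same parity as $b$) and $GG_{\mathrm{low},\neg P}$ (other parity) if $\kappa=G$; for $F_2$ they give $GW$, resp. $GG_P$ and $GG_{\neg P}$, which exhausts $T(\kappa)$. For $F_1$ the high type is still missing: (Q1) in $(c-1,c)$ gives $a\in G$ with $a<c$ and $f(a)<c\le b$. The last claim follows with $c=b$, together with the finite intervals ending at $e$, which have all lengths. $\square$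

**Step 7: the successor sets.** This step checks condition (2). Let $[d,e]$ be an interval, with places $a\le b$ of $d,e$. For each $X$ we compute the set of types of its $R_X$-successors $[d',e']$. First the operators common to $F_1$ and $F_2$.

- $A$: the successors are the intervals starting at $e$, so Lemma 3 gives $\mathrm{Fin}(\chi(b))\cup S(\chi(b))$.
- $\bar A$: the successors are the intervals ending at $d$, so Lemma 4 gives $\mathrm{Fin}(\chi(a))\cup T(\chi(a))$.
- $L$: all types. Apply Lemma 3 at points of both colors with place $>b$.
- $\bar L$: all types. Apply Lemma 4 at end points $e'$ of both colors with place $<a$.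
- $\bar E$ ($e'=e$, $d'<d$). If $[d,e]$ is infinite, every successor is infinite and ends at $e$, so its type is in $T(\chi(b))$, and Lemma 4 with $c=a$ gives all of $T(\chi(b))$. If $[d,e]$ has type $\mathrm{fin}(\ell,\kappa)$, start points at the same place give $\mathrm{fin}(\ell',\kappa)$ for all $\ell'>\ell$, and start places $<a$ give $T(\kappa)$ by Lemma 4.
- $D$ ($d<d'$, $e'<e$). For $\mathrm{fin}(\ell,\kappa)$: the types $\mathrm{fin}(\ell',\kappa)$ with $1\le\ell'\le\ell-2$. For an infinite interval: all types. The interval $(a,b)$ contains places of both colors, which gives all finite types. A start place $a'\in W\cap(a,b)$ with end places of both colors in $(a',b)$ gives $WW,WG$. By (Q1) there is $a'\in G\cap(a,b)$ with $f(a')<b$; end places in $(a',f(a'))$, by (Q5), and end places of both colors in $(f(a'),b)$ give all of $S(G)$.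
- $\bar D$ ($d'<d$, $e<e'$). Choosing $e'$ with place $>b$ of either color and applying Lemma 4 with $c=a$, we get $T(W)\cup T(G)=\mathrm{Inf}$. If $[d,e]$ is infinite, so is every interval containing it, and the set is $\mathrm{Inf}$. If $[d,e]$ has type $\mathrm{fin}(\ell,\kappa)$, a finite successor lies at the same place and has length at least $\ell+2$, and all these lengths occur; the set is $\mathrm{Inf}\cup\{\mathrm{fin}(\ell',\kappa):\ell'\ge\ell+2\}$.
- $\bar O$ ($d'<d<e'<e$). For $\mathrm{fin}(1,\kappa)$ there is no $e'$, so the set is empty. For $\mathrm{fin}(\ell,\kappa)$ with $\ell\ge2$, the point $e'$ is at place $a$. A finite successor contains $d$ strictly inside, so its length is at least $2$; taking $e'$ to be the immediate successor of $d$ and varying $d'$ at place $a$ gives all $\ell'\ge2$. Start places $<a$ give $T(\kappa)$ by Lemma 4. So the set is $\{\mathrm{fin}(\ell',\kappa):\ell'\ge2\}\cup T(\kappa)$. For an infinite interval, a finite successor again contains $d$ strictly inside, so it lies at place $a$ and has length at least $2$, and all such lengths occur as before. Choosing $e'$ with place in $(a,b)$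 of either color and applying Lemma 4 with $c=a$ gives $\mathrm{Inf}$. The set is $\{\mathrm{fin}(\ell',\chi(a)):\ell'\ge2\}\cup\mathrm{Inf}$.
- $B$ ($d'=d$, $e'<e$). For $\mathrm{fin}(\ell,\kappa)$: the types $\mathrm{fin}(\ell',\kappa)$ with $1\le\ell'<\ell$. For an infinite interval with $a\in W$: $\mathrm{Fin}(W)\cup\{WW,WG\}$, by end places in $(a,b)$ of both colors. For an infinite interval with $a\in G$, all of $\mathrm{Fin}(G)$ occurs, and further:
  - for $F_2$, all of $S(G)$ occurs, by (Q5) in $(a,\min(b,f(a)))$, so the set is $\mathrm{Fin}(G)\cup S(G)$ (this is where the parity is used);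
  - for $F_1$ and a low type, all end places are $\le b<f(a)$, so infinite successors are low, and (Q5) in $(a,b)$ gives $\mathrm{Fin}(G)\cup\{GW_{\mathrm{low}},GG_{\mathrm{low},P},GG_{\mathrm{low},\neg P}\}$;
  - for $F_1$ and a high type, (Q5) in $(a,f(a))$ and end places of both colors in $(f(a),b)$ give $\mathrm{Fin}(G)\cup S(G)$.

Only $F_1$ contains $\bar B$ ($d'=d$, $e<e'$).

- For $\mathrm{fin}(\ell,\kappa)$: $\{\mathrm{fin}(\ell',\kappa):\ell'>\ell\}\cup S(\kappa)$, the infinite types coming from Lemma 3.
- For $WW,WG$: $\{WW,WG\}$.
- For a low type: $S(G)$, by (Q5) in $(b,f(a))$ and end places of both colors beyond $f(a)$.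
- For a high type: $\{GW_{\mathrm{high}},GG_{\mathrm{high}}\}$, since $e'$ has place $\ge b>f(a)$.

Only $F_2$ contains $E$ ($e'=e$, $d<d'$).

- For $\mathrm{fin}(\ell,\kappa)$: $\{\mathrm{fin}(\ell',\kappa):1\le\ell'<\ell\}$.
- For an infinite interval with $\kappa=\chi(b)$: $\mathrm{Fin}(\kappa)\cup T(\kappa)$. Start points at place $b$ before $e$ give $\mathrm{Fin}(\kappa)$. If $\kappa=W$, start places in $(a,b)$ of both colors give $WW,GW$. If $\kappa=G$, start places in $W\cap(a,b)$ give $WG$, and (Q3) with $c=a$ and both parities gives $GG_P$ and $GG_{\neg P}$.

In every case the set depends only on the type of $[d,e]$. So (2) holds for both fragments.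

**Step 8: conclusion.** By Lemma 2, $I$ and $J$, both of type $WW$, satisfy the same $F_1$-formulas and the same $F_2$-formulas. By Section 6 they disagree on $\langle O\rangle p$. Since the order is in $\mathsf{Dis}$, no formula of $F_1$ or $F_2$ defines $\langle O\rangle$ over $\mathsf{Dis}$, and by the reduction in Section 2 Theorem A is proved. $\blacksquare$

## 8. Letters and positions in a word of mountains

Now Theorem B. By Section 3 we cannot hope for full agreement in, say, $\mathbb Z$, so we fix a depth $n$ and build a large finite configuration in which formulas of depth $\le n$ cannot see enough. Put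
$$m=64^{n+1},\qquad L=\{1,\dots,m\}\ \text{(the \emph{letters})},\qquad N(n)=m+m(m+1).$$

**Step 1: the word.** This step builds a long word over $L$. Let $\Pi$ be the set of *positions*, the triples $(z,w,\delta)$ with $1\le w\le z\le m$ and $\delta\in\{\uparrow,\downarrow\}$. So $|\Pi|=\sum_{z=1}^m2z=m(m+1)$. Call $z$ the *level* and $w$ the *letter* of $(z,w,\delta)$; the positions of level $z$ form *block* $z$. Let
$$t(z,w,\uparrow)=w,\qquad t(z,w,\downarrow)=2z+1-w .$$
Thus $t$ maps block $z$ bijectively onto $\{1,\dots,2z\}$, $w=\min(t,2z+1-t)$, and $\delta={\uparrow}$ iff $t\le z$. Order $\Pi$ by: larger $z$ first; within a block, increasing $t$. So block $z$ spells $1,2,\dots,z,z,\dots,2,1$. If $m$ were $3$, the word would be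
$$1\,2\,3\,3\,2\,1\;\;1\,2\,2\,1\;\;1\,1 .$$

**Step 2: the models.** This step puts $L$ and the word into the given order. Let $C$ be a convex subset of $\mathbb D$ with exactly $N(n)$ elements, and $D^-$, $D^+$ the sets of elements below and above $C$. By convexity $D=D^-\cup C\cup D^+$.

- $M_2$ (for $F_2$): identify the first $m$ elements of $C$ with $L$ and the rest with $\Pi$, preserving the order. Let $\Lambda=D^-\cup L$ and $\Omega=\Pi\cup D^+$. So $\Lambda<\Omega$.
- $M_1$ (for $F_1$): identify the first $m(m+1)$ elements of $C$ with $\Pi$ and the rest with $L$, preserving the order. Let $\Omega=D^-\cup\Pi$ and $\Lambda=L\cup D^+$. So $\Omega<\Lambda$.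

Elements of $D^\pm$ are called *junk*. In each model the junk of $\Lambda$ lies entirely below or entirely above $L$, and the junk of $\Omega$ entirely before or entirely after $\Pi$. There are three *kinds* of intervals: *letter pairs* $i_1<i_2$ in $\Lambda$, *position pairs* $\pi_1<\pi_2$ in $\Omega$, and *cross* intervals with one endpoint $i\in\Lambda$ and one endpoint $\pi\in\Omega$, written $(i,\pi)$ in both models. Let $p$ hold exactly at the cross intervals $(i,\pi)$ with $i\in L$, $\pi\in\Pi$ and $i$ the letter of $\pi$.

**Step 3: what overlaps sees, and what must stay hidden.** Let $i\in L$, $\pi\in\Pi$. In both models an $R_O$-successor of $(i,\pi)$ satisfying $p$ must be a cross interval $(j,\rho)$. In $M_2$ the condition is $i<j<\pi<\rho$, in $M_1$ it is $\pi<\rho<i<j$. So in both models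
$$(i,\pi)\models\langle O\rangle p\iff\text{some }\rho>\pi\text{ in }\Pi\text{ has a letter }j>i .\tag{2}$$
If $\pi=(z,w,\uparrow)$, the later position $(z,z,\downarrow)$ has letter $z$, and no later position has a larger letter, since later positions have level $\le z$. So (2) just says $i<z$. The plan is to show that the fragments can compare $i$ with $w$, and $z$ with the ends of the scale, but cannot compare $i$ with $z$. From a cross interval $(i,\pi)$ one can move to a later position with a smaller letter, or to an earlier position with any letter, and neither gives information on $i$ versus $z$. The moves to a later position with the same or a larger letter would give it, and those are exactly $\bar B$, $O$ in $M_2$ and $E$, $O$ in $M_1$.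

A single block would not do: with one block of level $m$, the truth of (2) at $(i,\pi)$ depends only on $\delta$, on whether $i=m$, and on whether $i<w-1$, and there is no hidden comparison left.

## 9. Closeness up to a threshold

We now define what depth-limited formulas can see. Throughout, $K\ge1$ is an integer.

**Definition 6 ($K$-equality).** Two integers $d,d'$ are $K$-equal if $d=d'$, or they have the same sign and $|d|,|d'|\ge K$.

For example, $5$ and $9$ are $3$-equal, $2$ and $5$ are not, and $5$ and $-5$ are not. Three facts will be used all the time.

- **(K1)** For $K'\ge K$, $K'$-equal implies $K$-equal.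
- **(K2)** If $d,d'$ are $K$-equal and $|d|<K$, then $d'=d$. If $d,d'$ are $K$-equal, $0\le c\le K$ and $d\ge c$, then $d'\ge c$. (Either $d'=d$, or $d,d'$ have the same sign and $|d|,|d'|\ge K$; then $d$ is positive, and so $d'\ge K\ge c$.)
- **(K3)** If $d_s,d'_s\ge0$ are $K$-equal for each $s$, then $\sum d_s$ and $\sum d'_s$ are $K$-equal. (If all terms agree the sums agree; otherwise some term is $\ge K$ on both sides, and so are both sums.)

**Definition 7 (closeness in $\Lambda$).** For tuples of $\Lambda$, $\bar\imath\approx_K\bar\imath'$ means: corresponding entries are both junk and equal, or both in $L$; and, for the lists of the entries in $L$ with the sentinels $0$ and $m+1$ added, corresponding differences are $K$-equal.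

If both lists have the same order pattern, it suffices to check consecutive entries in sorted order, because by (K3) other differences follow (up to sign). Example with $K=2$ and $m=100$ (only for illustration): $(5,50)\approx_2(7,90)$, since the consecutive differences $5,45,51$ and $7,83,11$ are all at least $2$; but $(1,50)\not\approx_2(2,50)$. Levels $z$ are treated as elements of $L$.

**Definition 8 (closeness in $\Omega$).** For positions, $\pi\approx_K\pi'$ means that both are junk and equal, or $\pi=(z,w,\delta)$, $\pi'=(z',w',\delta')$ with

- (a) $w\approx_Kw'$; (b) $z\approx_Kz'$; (c) $\delta=\delta'$ whenever $w<K$ or $m+1-z<K$.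

For tuples of $\Omega$, $\bar\pi\approx_K\bar\pi'$ means

- (P0) $\pi_s\approx_K\pi'_s$ for all $s$;

and for all $r,s$ with $\pi_r,\pi_s\in\Pi$:

- (P1) $(z_r,z_s)\approx_K(z'_r,z'_s)$;
- (P2) if $z_r=z_s$ (equivalently, by (P1), $z'_r=z'_s$), then $t_s-t_r$ and $t'_s-t'_r$ are $K$-equal.

For a single position, (P1) and (P2) follow from (P0), so the two notions agree. With $m=100$: $(10,5,\uparrow)\approx_2(40,30,\downarrow)$, because (c) requires nothing here; but $(10,1,\uparrow)\not\approx_2(40,1,\downarrow)$. And the pair $(10,5,\uparrow),(10,5,\downarrow)$ with $t=5,16$ is $\approx_2$ to $(40,30,\uparrow),(40,30,\downarrow)$ with $t=30,51$.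

**Definition 9 (closeness of cross intervals).** $(i,\pi)\approx_K(i',\pi')$ means: $\pi=\pi'$ is junk and $i\approx_Ki'$; or $\pi,\pi'\in\Pi$ and

- (a$'$) $(i,w)\approx_K(i',w')$, together with (b) and (c) above.

In both cases $i\approx_Ki'$ and $\pi\approx_K\pi'$. With $m=100$: $(7,(10,5,\uparrow))\approx_2(50,(40,30,\downarrow))$, although $7<10$ and $50>40$. The comparison of $i$ with $z$ is deliberately not recorded.

**Immediate properties.**

- The relations are symmetric: in (c), if $w<K$ then $w'=w$, and if $m+1-z<K$ then $z'=z$, by (K2).
- $\approx_{K'}$ implies $\approx_K$ for $K'\ge K$.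
- They preserve order patterns. On $\Lambda$, the signs of differences agree, and junk is equal on both sides and lies on one side of $L$. On $\Omega$, (P1) and (P2) do the same for levels and for $t$ within a block.
- If $\pi\approx_K\pi'$ are in $\Pi$ and $z<K$, then $\pi'=\pi$: by (K2) $z'=z$; then $w\le z<K$, so $w'=w$, and (c) gives $\delta'=\delta$. Call this property (3).
- Cross intervals with $(i,\pi)\approx_1(i',\pi')$ agree on $p$, because $i\in L\Leftrightarrow i'\in L$, $\pi\in\Pi\Leftrightarrow\pi'\in\Pi$, and $i=w\Leftrightarrow i'=w'$.

## 10. Extending close tuples by one point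

The next three lemmas answer one new point on one side by a new point on the other side, at the price of a smaller threshold.

**Lemma 5.** Let $c_0<\dots<c_r$ and $c'_0<\dots<c'_r$ be integers such that $c_{s+1}-c_s$ and $c'_{s+1}-c'_s$ are $2K$-equal for all $s$. For every integer $c\in[c_0,c_r]$ there is $c'\in[c'_0,c'_r]$ such that the extended sequences have the same order pattern (including equalities) and consecutive differences are $K$-equal. Hence, if $\bar\imath\approx_{2K}\bar\imath'$ in $\Lambda$ and $j\in\Lambda$, there is $j'\in\Lambda$ with $(\bar\imath,j)\approx_K(\bar\imath',j')$.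

*Proof.* If $c=c_s$, take $c'=c'_s$. Let $c_s<c<c_{s+1}$, and put $g=c_{s+1}-c_s$, $g'=c'_{s+1}-c'_s$, $a=c-c_s\ge1$, $b=g-a\ge1$. If $g=g'$, take $c'=c'_s+a$; the two new differences are then the same on both sides. Otherwise $g,g'\ge2K$.

- If $a<K$, take $c'=c'_s+a$; then $b=g-a>K$ and $g'-a>K$.
- If $b<K$, take $c'=c'_{s+1}-b$; then $a=g-b>K$ and $g'-b>K$.
- Otherwise $a,b\ge K$; take $c'=c'_s+K$, so that $c'_{s+1}-c'=g'-K\ge K$.

In each case $c'_s<c'<c'_{s+1}$.

For the last claim: if $j$ is junk, take $j'=j$. Otherwise apply the first part to the sorted distinct entries in $L$ together with the sentinels. Since $0<j<m+1$, the order pattern gives $0<j'<m+1$, that is, $j'\in L$. $\square$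

**Lemma 6.** If $\bar\pi\approx_{8K}\bar\pi'$ in $\Omega$ and $\rho\in\Omega$, there is $\rho'\in\Omega$ with $(\bar\pi,\rho)\approx_K(\bar\pi',\rho')$.

*Proof.* If $\rho$ is junk take $\rho'=\rho$; if $\rho=\pi_s$ take $\rho'=\pi'_s$. So let $\rho=(z,w,\delta)\in\Pi$ be different from all $\pi_s$, and $t=t(\rho)$. Junk entries of $\bar\pi$ enter no condition that involves $\rho$, and we ignore them.

*(i) $z$ is not the level of any $\pi_s$.* By (P1) and (P0) the tuples of levels satisfy $\bar z\approx_{8K}\bar z'$. By Lemma 5 choose $z'$ with $(\bar z,z)\approx_{4K}(\bar z',z')$. If $z'=z$, let $\rho'=\rho$. If $z'\ne z$, then $z,z',m+1-z,m+1-z'\ge4K$; let $\rho'=(z',\min(w,K),\delta)$. This is a position, as $\min(w,K)\le K\le z'$. We have $w\approx_K\min(w,K)$: the two numbers are equal or both $\ge K$; moreover $m+1-w\ge m+1-z\ge4K$, and $m+1-\min(w,K)\ge m+1-K\ge K$ because $m+1\ge8K$. So (P0) holds, (c) being trivial since the arrow is the same. (P1) holds by the choice of $z'$. (P2) is vacuous for pairs consisting of $\rho$ and some $\pi_s$, since the order pattern gives $z'\ne z'_s$.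

In the remaining cases $z=z_s$ for some $s$. Let $z'=z'_s$, which by (P1) does not depend on the choice of $s$. We will take $\rho'$ in block $z'$; then (P1) and (b) hold automatically.

*(ii) $z<4K$.* By (3) with $8K$, $z'=z$ and every $\pi_s$ in block $z$ equals $\pi'_s$. Take $\rho'=\rho$.

*(iii) $z\ge4K$ and $m+1-z\ge4K$.* By (K2), $z',m+1-z'\ge4K$. Consider the marks $0$, $2z+1$ and the $t_s$ of the $\pi_s$ in block $z$, and on the other side $0$, $2z'+1$, $t'_s$. We claim that corresponding differences are $4K$-equal.

- Suppose $w_s<4K$. Then $w'_s=w_s$ and, by (c) with $8K$, $\delta'_s=\delta_s$. So the distance of $t_s$ to one end, which is $w_s$, is the same on both sides, and the distance to the other end is $2z+1-w_s\ge 2z+1-4K\ge4K$, likewise primed.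
- Suppose $w_s\ge4K$. Then $w'_s\ge4K$ by (K2), and all distances of $t_s$, $t'_s$ to the ends are $\ge4K$, since $w_s$ is the smaller of the two distances.
- The differences $t_s-t_r$ are $8K$-equal to the primed ones by (P2).
- The difference of the two ends is $\ge4K$ on both sides.

By Lemma 5 choose $t'$ for $t$, with consecutive differences $2K$-equal, and let $\rho'$ be the element of block $z'$ with coordinate $t'$. (P2) holds. For (P0): if $t<K$, then $t'=t<K\le z,z'$, so $\delta'=\delta={\uparrow}$ and $w'=w$. If $2z+1-t<K$, symmetrically $\delta'=\delta={\downarrow}$ and $w'=w$. Otherwise $t,2z+1-t\ge K$, and by (K2) the primed distances are $\ge K$ as well, so $w,w'\ge K$. In all cases $w,w'$ are $K$-equal. Also $m+1-w\ge m+1-z\ge4K$, and $m+1-w'\ge m+1-z'\ge4K$. So $w\approx_Kw'$. Condition (c) holds: the case $w<K$ was treated, and $m+1-z\ge K$.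

*(iv) $m+1-z<4K$.* Then $z'=z$, and by (c) with $8K$, $\delta'_s=\delta_s$ for all $\pi_s$ in block $z$. Use the marks $0$, $z$, $2z+1$ and the $t_s$; on the other side $0$, $z$, $2z+1$ and the $t'_s$. Since $t_s\le z$ iff $\delta_s={\uparrow}$, corresponding $t_s,t'_s$ are on the same side of the mark $z$. We have
$$\delta_s={\uparrow}:\quad t_s=w_s,\qquad z-t_s=(m+1-w_s)-(m+1-z);$$
$$\delta_s={\downarrow}:\quad 2z+1-t_s=w_s,\qquad t_s-z=(m+1-w_s)-(m+1-z)+1 .$$
Since $w_s\approx_{8K}w'_s$ and $m+1-z<4K$, each of these is equal to its primed counterpart, or both are at least $4K$. So they are $4K$-equal; in particular $t_s=z$ iff $t'_s=z$. With (P2) for the differences $t_s-t_r$, the consecutive differences of the marks are $4K$-equal. By Lemma 5 choose $t'$ for $t$ with consecutive differences $2K$-equal, and let $\rho'$ be the element of block $z$ with coordinate $t'$. (P2) holds. Since $t\le z$ iff $t'\le z$, $\delta'=\delta$, so (c) holds. Finally, for (a): if $\delta={\uparrow}$, then $w=t$ and $m+1-w=(m+1-z)+(z-t)$; if $\delta={\downarrow}$, then $w=2z+1-t$ and $m+1-w=(m+1-z)+(t-z-1)$, and the same with primes. The numbers $t$,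 $z-t$, resp. $2z+1-t$, $t-z$, are $2K$-equal to the primed ones, and subtracting $1$ leaves numbers that are equal or at least $2K-1\ge K$. So $w\approx_Kw'$. $\square$

**Lemma 7.**
(a) If $\pi\approx_{2K}\pi'$ and $i\in\Lambda$, there is $i'$ with $(i,\pi)\approx_K(i',\pi')$.
(b) If $i\approx_{4K}i'$, $16K\le m$ and $\pi\in\Omega$, there is $\pi'$ with $(i,\pi)\approx_K(i',\pi')$; if $\pi\in\Pi$ then $\pi'\in\Pi$.

*Proof.* (a) If $\pi$ is junk, $\pi'=\pi$ and we take $i'=i$. Otherwise apply Lemma 5 to $w\approx_{2K}w'$ to get $(w,i)\approx_K(w',i')$; (b) and (c) of Definition 8 are inherited.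

(b) If $\pi$ is junk take $\pi'=\pi$. Let $\pi=(z,w,\delta)$. By Lemma 5 choose $w'$ with $(i,w)\approx_{2K}(i',w')$, and put $\delta'=\delta$, so that (c) holds. We need $z'\ge w'$ with $z\approx_Kz'$.

- If $z<2K$, then $w\le z<2K$, so $w'=w$; take $z'=z$.
- If $m+1-z<2K$, then from $m+1-w\ge m+1-z$ and (K2) we get $m+1-w'\ge m+1-z$, so $w'\le z$; take $z'=z$.
- Otherwise $z,m+1-z\ge2K$, so $m+1-w\ge2K$, and by (K2) $m+1-w'\ge2K$. Take $z'=m+1-2K\ge w'$. Then $z\approx_Kz'$, since $z$, $z'$, $m+1-z$ and $m+1-z'=2K$ are all $\ge K$. $\square$

## 11. Moves between cross intervals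

This is the heart of Theorem B: every move between cross intervals, except the forbidden ones, can be imitated.

**Lemma 8.** Let $(i,\pi)\approx_{16K}(i',\pi')$ with $16K\le m$, and let $(j,\rho)$ be a cross interval satisfying one of

- (M1) $\rho=\pi$;
- (M2) $\rho<\pi$ ($j$ arbitrary);
- (M3) $\rho>\pi$ and $j<i$.

Then there is $(j',\rho')\approx_K(j,\rho)$ such that $j'$ is related to $i'$ (by $<,=,>$) as $j$ to $i$, and $\rho'$ to $\pi'$ as $\rho$ to $\pi$.

*Proof.* *Preliminary cases.* For (M1) put $\rho'=\pi'$ and apply Lemma 5 to $(i,w)$, or to $i$ if $\pi$ is junk. Now suppose $\rho\ne\pi$. If $\rho$ is junk, take $\rho'=\rho$ and $j'$ by Lemma 5 applied to $i$. The relation of $\rho'$ to $\pi'$ is right, since $\pi'=\pi$ if $\pi$ is junk, and all of $\Pi$ is on the same side of $\rho$ otherwise. If $\pi=\pi'$ is junk and $\rho\in\Pi$, choose $j'$ with $(i,j)\approx_{4K}(i',j')$ by Lemma 5, and then $\rho'\in\Pi$ with $(j,\rho)\approx_K(j',\rho')$ by Lemma 7(b); every element of $\Pi$ is on the same side of $\pi$.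

*Main case.* Let $\pi=(z,w,\delta)$, $\pi'=(z',w',\delta')$, $\rho=(y,v,\varepsilon)$. We look for $\rho'=(y',v',\varepsilon)$, with the same arrow as $\rho$, so (c) holds. It remains to find $j',v',y'$ with
$$v'\le y',\qquad(j,v)\approx_K(j',v'),\qquad y\approx_Ky',\tag{4}$$
and with the two order relations. "Choose $(i,j,v)\approx_{4K}(i',j',v')$" means two applications of Lemma 5 ($16K\to8K\to4K$); "choose $(i,w,j,v)\approx_{4K}(i',w',j',v')$" means the same, starting from $(i,w)\approx_{16K}(i',w')$. Both preserve the relation of $j$ to $i$.

*Case (M2).* Here $\rho<\pi$, so $y\ge z$.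

- *(A) $y>z$ and $m+1-y<4K$.* Let $y'=y$. Since $m+1-z>m+1-y$, and $m+1-z'$ equals $m+1-z$ or is $\ge16K$, we get $m+1-z'>m+1-y$. So $z'<y'$ and $\rho'<\pi'$. Choose $(i,j,v)\approx_{4K}(i',j',v')$. As $m+1-v\ge m+1-y$ and $m+1-y<4K$, (K2) gives $m+1-v'\ge m+1-y$, i.e. $v'\le y'$.
- *(B) $y=z$ and $m+1-z<4K$.* Then $z'=z$, and $\delta'=\delta$ by (c). Let $y'=z$ and choose $(i,w,j,v)\approx_{4K}(i',w',j',v')$. As in (A), $v'\le z$. Within a block, the order of two positions is determined by their arrows and the order relation of their letters: up comes before down, two ups are ordered as their letters, two downs in reverse. The arrows $\delta,\varepsilon$ are unchanged, and $w',v'$ are related as $w,v$. So $\rho'<\pi'$.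
- *(C) $m+1-y\ge4K$ and $y\ge4K$.* Choose $(i,j,v)\approx_{4K}(i',j',v')$. From $m+1-v\ge m+1-y\ge4K$ we get $m+1-v'\ge4K$. Let $y'=m+1-2K\ge v'$. Then $y\approx_Ky'$, since $y,y',m+1-y,m+1-y'$ are all $\ge K$. From $m+1-z\ge m+1-y\ge4K$ we get $m+1-z'\ge4K$, so $z'<y'$ and $\rho'<\pi'$.
- *(D) $y<4K$.* Then $z\le y<4K$, hence $\pi'=\pi$ by (3). Let $\rho'=\rho$ and choose $(i,v,j)\approx_{4K}(i',v'',j')$. Since $v\le y<4K$, (K2) gives $v''=v$. So $(j,v)\approx_K(j',v)$.

*Case (M3).* Here $\rho>\pi$, so $y\le z$; and $j<i$.

- *(A) $m+1-y<4K$.* Then $m+1-z<4K$, so $z'=z$ and $\delta'=\delta$. Let $y'=y$ and choose $(i,w,j,v)\approx_{4K}(i',w',j',v')$. As in (M2)(A), $v'\le y$. If $y<z$, then $y'<z'$ and $\rho'>\pi'$; if $y=z$, then $\rho'>\pi'$ as in (M2)(B).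
- *(B) $y<4K$.* Let $\rho'=\rho$. If $y<z$, then $y<z'$, since $z'=z$ or $z'\ge16K$. If $y=z$, then $\pi'=\pi$ by (3). So $\rho'>\pi'$. Choose $j'$ as in (M2)(D): $(i,v,j)\approx_{4K}(i',v,j')$.
- *(C) $m+1-y\ge4K$ and $y\ge4K$.* Then $z\ge4K$, so $z'\ge4K$. Let $y'=3K<z'$; so $\rho'>\pi'$ whatever $v'$ is. And $y\approx_Ky'$, as $y,3K,m+1-y,m+1-3K\ge K$. Note that $m+1-v\ge m+1-y\ge4K$. We need $v'\le 3K$, $(j,v)\approx_K(j',v')$ and $j'<i'$.
  - If $j$ is junk: $j'=j$, $v'=\min(v,K)$. Then $(j,v)\approx_K(j',v')$, because $v,v'$ are equal or both $\ge K$, and $m+1-v,m+1-v'\ge K$. And $j'<i'$: if $i$ is junk then $i'=i$; if $i\in L$ then the junk $j<i$ lies below $L$, and $i'\in L$.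
  - If $j\in L$ and $m+1-j<K$: $j'=j$, $v'=\min(v,K)$. Then $j-v=(m+1-v)-(m+1-j)>3K$ and $j'-v'\ge(m+1-K)-K=m+1-2K\ge K$. Together with the $K$-equality of $v,v'$ and the equal distances $m+1-j=m+1-j'$ this gives $(j,v)\approx_K(j',v')$. As $i>j$, either $i$ is junk, or $m+1-i<K$; in both cases $i'=i>j=j'$.
  - If $j\in L$ and $m+1-j\ge K$: replace each gap $g$ between consecutive distinct elements of $\{0,j,v\}$ by $\min(g,K)$, obtaining $j'$ and $v'$ with $1\le j'\le\min(j,2K)$ and $1\le v'\le\min(v,2K)$. Then $(j,v)\approx_K(j',v')$, because the gaps below are $K$-equal and the distances of $j,v,j',v'$ to $m+1$ are all $\ge K$. If $i$ is junk, then $i>j\in L$ shows that it lies above $L$, and $i'=i>j'$. If $i\in L$, then $i'=i>j\ge j'$ or $i'\ge16K>2K\ge j'$.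

  In all three subcases $v'\le2K\le y'$. $\square$

The case (M3)(C) shows what makes the construction work: the smaller letter $j$ may be replaced by a very small one, and the later position by one in a low block, without asking whether $i$ is below or above $z$.

## 12. Back-and-forth, and two cross intervals on either side of a level

**Step 4: one move can be imitated.** This step converts the lemmas into a statement about modal operators.

**Lemma 9.** Let $n\geq1$ and $1\le K\le64^{n-1}$, and let $S\approx_{64K}S'$ be intervals of the same kind in $M_2$ (resp. $M_1$). Let $S\,R_X\,T$ with $X\in F_2$ (resp. $X\in F_1$). Then there is $T'\approx_KT$ of the same kind as $T$ with $S'\,R_X\,T'$.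

*Proof.* Note $16K\le m$. Since $\Lambda$ lies entirely on one side of $\Omega$, whether $S\,R_X\,T$ holds depends only on the kinds of $S,T$, on the order relations between their $\Lambda$-components, and on those between their $\Omega$-components. So it suffices to find $T'\approx_KT$ of the same kind as $T$ whose components are related to those of $S'$ as in $S,T$.

- *$S=(i_1,i_2)$ is a letter pair.* If $T$ is a letter pair, use Lemma 5 twice. If $T$ is a position pair, take $T'=T$. If $T=(j,\rho)$ is cross, choose $j'$ by Lemma 5 with $(i_1,i_2,j)\approx_{4K}(i'_1,i'_2,j')$, then $\rho'$ by Lemma 7(b).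
- *$S$ is a position pair.* If $T$ is a letter pair, take $T'=T$. If $T$ is a position pair, use Lemma 6 twice ($64K\to8K\to K$). If $T=(j,\rho)$ is cross, choose $\rho'$ by Lemma 6 ($16K\to2K$), then $j'$ by Lemma 7(a).
- *$S=(i,\pi)$ is cross and $T$ is not.* We have $i\approx_{64K}i'$ and $\pi\approx_{64K}\pi'$. Use Lemma 5 twice if $T$ is a letter pair, and Lemma 6 twice if it is a position pair.
- *$S=(i,\pi)$ and $T=(j,\rho)$ are both cross.* If $\rho>\pi$ and $j=i$, the relation from $S$ to $T$ is $R_{\bar B}$ in $M_2$ (intervals $[i,\pi]$, $[i,\rho]$) and $R_E$ in $M_1$ (intervals $[\pi,i]$, $[\rho,i]$). If $\rho>\pi$ and $j>i$, it is $R_O$ in both models ($i<j<\pi<\rho$, resp. $\pi<\rho<i<j$). The Allen relations are pairwise disjoint (Section 1), and $\langle\bar B\rangle,\langle O\rangle\notin F_2$, $\langle E\rangle,\langle O\rangle\notin F_1$. So these two situations do not occur. Hence $\rho=\pi$, or $\rho<\pi$, or ($\rho>\pi$ and $j<i$), and Lemma 8 applies. $\square$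

**Step 5: formulas of depth $k$ cannot separate $64^k$-close intervals.** We claim that, for $k\le n$, intervals of the same kind related by $\approx_{64^k}$ satisfy the same $F_2$-formulas in $M_2$ (resp. $F_1$-formulas in $M_1$) of modal depth $\le k$. For $k=0$: $p$ is false at all letter pairs and position pairs, and $\approx_1$-related cross intervals agree on $p$ by Section 9; Boolean combinations follow. For $k+1\le n$, let $S\approx_{64^{k+1}}S'$ and consider $\langle X\rangle\varphi$ with $\varphi$ of depth $\le k$, true at $S$ because of $T$. Lemma 9 with $K=64^k\le64^{n-1}$ gives $T'\approx_{64^k}T$ of the same kind with $S'\,R_X\,T'$, and $\varphi$ is true at $T'$ by the induction hypothesis. So $\langle X\rangle\varphi$ is true at $S'$. Since $\approx$ is symmetric, the converse holds too. Formulas of depth $\le k+1$ are Boolean combinations of proposition letters and such $\langle X\rangle\varphi$.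

**Step 6: the two intervals.** We now place $i$ on the two sides of a level. Let $K=64^n$, so $m=64K$, and
$$\pi=(3K,K,\uparrow),\qquad i=2K,\qquad i'=4K .$$
Then $(i,\pi)\approx_K(i',\pi)$: the letter of $\pi$ is $K$, we have $i-K=K$ and $i'-K=3K$, and $i,i',m+1-i,m+1-i'\ge K$; (b) and (c) are trivial. By Step 5 with $k=n$, these two cross intervals agree on all formulas of depth $\le n$ of the respective fragment. They disagree on $\langle O\rangle p$ by (2). For $i=2K$ it is true, because $\rho=(3K,2K+1,\uparrow)$ is after $\pi$ and has letter $2K+1>i$. For $i'=4K$ it is false, because all positions after $\pi$ have letters $\le3K$. This proves the first part of Theorem B.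

**Step 7: the second part of Theorem B.** The "if" direction is (1). Conversely, suppose $\langle O\rangle$ were defined over $\mathcal C$ by a formula $\psi(p)$ of a fragment without $\langle O\rangle$ that lacks $\langle E\rangle$ or $\langle\bar B\rangle$. Then $\psi$ is an $F_1$- or an $F_2$-formula. Let $n$ be its depth. A member of $\mathcal C$ with a convex subset of exactly $N(n)$ elements carries a model with two intervals that agree on $\psi$ and disagree on $\langle O\rangle p$, a contradiction. The listed classes satisfy the hypothesis: an $N$-element chain is a convex subset of itself, and $\mathbb N$ and $\mathbb Z$ contain $N$ consecutive integers. $\blacksquare$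

## 13. Subclasses of $\mathsf{Dis}$ and the sizes of their members

**Lemma 10.** A discrete order with at least $N\ge1$ elements has a convex subset of exactly $N$ elements.

*Proof.* From some element, take immediate successors repeatedly; the elements collected always form a convex set. If this stops before $N$ elements are collected, the last one is the greatest element of the order. Then start again from it and take immediate predecessors repeatedly. If that also stops before $N$ elements are collected, it has reached the least element, so the elements collected are the whole order, which then has fewer than $N$ elements, a contradiction. $\square$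

**Proof of Theorem C.** *Unbounded sizes.* Suppose the sizes of the members of $\mathcal C\subseteq\mathsf{Dis}$ are not bounded by a natural number. Then for each $N\ge1$ some member has at least $N$ elements, and by Lemma 10 it has a convex subset of exactly $N$ elements. By Theorem B the equivalence holds over $\mathcal C$.

*Bounded sizes.* Suppose all members of $\mathcal C$ have at most $N$ elements. Then an interval has at most $N-2$ points inside, so by Lemma 1(a) it satisfies $\lambda_{=k}$ for exactly one $k$, and $1\le k<N$. By Lemma 1(b), over $\mathcal C$,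
$$\langle O\rangle p\;\equiv\;\bigvee_{1\le k<N}\bigl(\lambda_{=k}\wedge\theta_k\bigr)\;\equiv\;\bigvee_{1\le i<k<N}\lambda_{=k}\wedge\langle B\rangle\bigl(\lambda_{=i}\wedge\langle A\rangle(p\wedge\lambda_{\ge k-i+1})\bigr),$$
an empty disjunction being read as $p\wedge\neg p$. So $\langle O\rangle$ is definable over $\mathcal C$ in $\{\langle A\rangle,\langle B\rangle\}$. This fragment does not contain $\langle O\rangle$, and it contains neither $\langle E\rangle$ nor $\langle\bar B\rangle$. Hence the equivalence fails for $\mathcal C$. $\blacksquare$
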